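# Every invertible upper triangular operator is a product of exponentials of upper triangular operators

## 1. Operators with bounded blocks

Let $\mathcal H$ be a separable infinite-dimensional Hilbert space with orthonormal basis $\{e_k:k\ge 0\}$. The **standard nest** $\mathcal P$ consists of $\{0\}$, $\mathcal H$ and the subspaces $P_n=\operatorname{span}\{e_k:0\le k\le n\}$, $n\ge0$. Its **nest algebra** $\mathcal T(\mathcal P)$ is the algebra of all $T\in B(\mathcal H)$ with $TP_n\subseteq P_n$ for every $n$; equivalently, the matrix of $T$ in the basis $\{e_k\}$ is upper triangular. Let $\mathcal T(\mathcal P)^{-1}$ be the group of invertible elements of the Banach algebra $\mathcal T(\mathcal P)$: those $T\in\mathcal T(\mathcal P)$ that are invertible in $B(\mathcal H)$ with $T^{-1}\in\mathcal T(\mathcal P)$. It carries the norm topology.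

For this nest the last condition is automatic. If $T\in\mathcal T(\mathcal P)$ is invertible in $B(\mathcal H)$, then $T$ maps the finite-dimensional space $P_n$ injectively into itself, so $TP_n=P_n$ and $T^{-1}P_n=P_n$. (For two-sided nests this fails; see Section 11.)

We ask whether $\mathcal T(\mathcal P)^{-1}$ is connected. In plain words: can an invertible upper triangular operator be deformed to the identity, norm-continuously, without ever losing invertibility or triangularity?

The one source of paths will be the exponential. If $X\in\mathcal T(\mathcal P)$, the series $\exp X=\sum X^k/k!$ converges in $\mathcal T(\mathcal P)$, its inverse is $\exp(-X)$, and $t\mapsto\exp(tX)$ is a norm-continuous path in $\mathcal T(\mathcal P)^{-1}$ from $I$ to $\exp X$. So a finite product of exponentials $\exp(X_1)\cdots\exp(X_r)$ is joined to $I$ by $t\mapsto\exp(tX_1)\cdots\exp(tX_r)$.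

We write $\|T^{\pm1}\|\le M$ for "$\|T\|\le M$ and $\|T^{-1}\|\le M$"; then $M\ge1$.

Try small matrices. For $1\times1$ matrices we are looking at $\mathbb C\setminus\{0\}$. For $2\times2$,
$$\begin{pmatrix}a&b\\0&d\end{pmatrix}=\begin{pmatrix}a&0\\0&d\end{pmatrix}\begin{pmatrix}1&b/a\\0&1\end{pmatrix},$$
and the second factor is $\exp$ of its off-diagonal part, because that part has square $0$. The same works in infinite dimensions as long as $T$ is cut into blocks of bounded size.

**Proposition 1.** Let $T$ be an upper triangular operator on $\mathcal H$, or an upper triangular matrix of any finite size, that is block diagonal with respect to a partition of the basis into consecutive intervals of size at most $s$. If $T$ is invertible and $\|T^{\pm1}\|\le M$, then $T=\exp(L)\exp(K)$ with $L$ diagonal, $K$ upper triangular and block diagonal for the same partition,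
$$\|L\|\le\log M+\pi,\qquad\|K\|\le\sum_{j=1}^{s-1}\frac{(M^2+1)^j}{j}.$$

*Proof.* Let $D$ be the diagonal of $T$. Taking the diagonal is a contractive homomorphism on upper triangular matrices, so $D^{-1}$ is the diagonal of $T^{-1}$ and $\|D^{\pm1}\|\le M$. Each diagonal entry $z$ has $|\log|z||\le\log M$ and an argument in $[-\pi,\pi]$, so $D=\exp L$ with $L$ diagonal and $\|L\|\le\log M+\pi$. Put $\nu=D^{-1}T-1$. Then $\|\nu\|\le M^2+1$, and $\nu$ is strictly upper triangular in each block, so $\nu^s=0$. Hence $K=\log(1+\nu)=\sum_{j<s}(-1)^{j+1}\nu^j/j$ is a finite sum with $\exp K=1+\nu$, and its norm is as stated. $\square$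

So operators with bounded blocks are connected to $I$. What changes in general? There is no $s$, and the bound on $K$ explodes with $s$.

## 2. Two paths that break, and a statement uniform in $n$

**The radial path.** One could avoid the logarithm and shrink the off-diagonal entries. For $T=(t_{kj})\in\mathcal T(\mathcal P)^{-1}$ and $0\le r\le 1$ let $T_r$ have entries $r^{j-k}t_{kj}$ for $k\le j$ (with $0^0=1$). Let $D_\theta=\operatorname{diag}(e^{ik\theta})$ and let $p_r(\theta)=\sum_{m\in\mathbb Z}r^{|m|}e^{im\theta}\ge0$ be the Poisson kernel, $0\le r<1$, which has mean $1$. The entries of $D_\theta^*TD_\theta$ are $e^{i(j-k)\theta}t_{kj}$, so, weakly,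
$$T_r=\frac1{2\pi}\int_0^{2\pi}p_r(\theta)\,D_\theta^*TD_\theta\,d\theta .$$
Therefore $\|T_r\|\le\|T\|$ and $\|T_r-T_\rho\|\le\|T\|\frac1{2\pi}\int|p_r-p_\rho|\to0$ as $r\to\rho<1$. Also $(TS)_r=T_rS_r$ for upper triangular $T,S$, because $r^{j-i}=r^{k-i}r^{j-k}$; hence $(T_r)^{-1}=(T^{-1})_r$. So $r\mapsto T_r$ is a norm-continuous path of invertibles on $[0,1)$, starting at the diagonal $T_0$, which is connected to $I$.

The only thing that can fail is the last instant $r\to1$, and it does fail. Let $Xe_{2\cdot4^k}=e_{4^k}$ for $k\ge0$ and $Xe_l=0$ for other $l$. Then $X\in\mathcal T(\mathcal P)$, $X^2=0$, and for $T=1+X$ we get $\|T-T_r\|=\sup_k(1-r^{4^k})=1$ for every $r<1$. Entries far from the diagonal jump. (This $T$ is $\exp X$, so it causes no trouble itself; the path does.)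

**The logarithm.** Perhaps the logarithm of Proposition 1 is bounded independently of the size, and only our estimate is poor. It is not. Let
$$g(z)=i\log\frac{1+z}{1-z},\qquad f=e^g\qquad(|z|<1).$$
Since $(1+z)/(1-z)$ has positive real part, $|\operatorname{Re}g|<\pi/2$, so $|f^{\pm1}|\le e^{\pi/2}$; but $g$ is unbounded near $z=1$. Let $S_n$ be the $n\times n$ matrix with ones on the first superdiagonal and zeros elsewhere, and $T_n=f(S_n)$, a polynomial in $S_n$. As $\|S_n\|\le1$, von Neumann's inequality, applied to $f^{\pm1}(rz)$ with $r\uparrow1$, gives $\|T_n^{\pm1}\|\le e^{\pi/2}$ for all $n$. Since $g(0)=0$, $T_n$ has unit diagonal and its nilpotent logarithm is $g(S_n)$. Suppose $\|g(S_n)\|\le C$ for all $n$. Fix $|w|<1$ and let $v_n=(1,w,\dots,w^{n-1})$. Each fixed coordinate of $g(S_n)v_n$, namely $\sum_{k<n-i}g_kw^{i+k}$ for the index $i\ge 0$, converges to $g(w)w^i$ as $n\to\infty$. Hence $|g(w)|\,\|v\|\le C\|v\|$ with $v=(1,w,w^2,\dots)$, so $|g|\le C$ on the disc, a contradiction. One logarithm per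 operator is not enough.

Several exponentials will be enough, and the right formulation is a bound for finite matrices that does not see their size. Let $\mathcal T_n$ be the algebra of upper triangular complex $n\times n$ matrices.

**Theorem A.** For every $M\ge1$ there is $R=R(M)$ such that for all $n$, every invertible $T\in\mathcal T_n$ with $\|T^{\pm1}\|\le M$ is a product of at most $R$ exponentials $\exp(X)$ with $X\in\mathcal T_n$, $\|X\|\le R$.

**Theorem B.** For every $M$, every $T\in\mathcal T(\mathcal P)^{-1}$ with $\|T^{\pm1}\|\le M$ is a product $\exp(X_1)\cdots\exp(X_r)$ with $r\le R(M)$, $X_i\in\mathcal T(\mathcal P)$, $\|X_i\|\le R(M)$. Hence $\mathcal T(\mathcal P)^{-1}$ is path connected, and so connected, in norm.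

**Theorem A implies Theorem B.** The purpose here is to pass to the limit over corners. Let $P_n$ also denote the orthogonal projection onto $P_n$. For $Y,Z\in\mathcal T(\mathcal P)$ we have $ZP_n=P_nZP_n$, so $Y\mapsto P_nYP_n$ is a homomorphism. Thus $P_nTP_n$ is invertible on $P_n$ with inverse $P_nT^{-1}P_n$, and both have norm at most $M$. By Theorem A, padding with $\exp(0)$,
$$P_nTP_n=\prod_{i=1}^r\exp(X_i^{(n)}),\qquad r=\lfloor R\rfloor,$$
with $X_i^{(n)}$ upper triangular on $P_n$ and $\|X_i^{(n)}\|\le R$. All matrix entries are bounded by $R$, so by a diagonal argument there is a subsequence of $n$'s along which every entry of every $X_i^{(n)}$ converges. Let $X_i$ be the limit matrix. It is upper triangular, and its corners satisfy $\|P_mX_iP_m\|\le R$ for all $m$, so $X_i$ is a bounded operator in $\mathcal T(\mathcal P)$ with $\|X_i\|\le R$. For fixed $m$ and $n\ge m$, compression from $P_n$ to $P_m$ is a homomorphism, so along the subsequence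
$$P_mTP_m=\prod_i\exp(P_mX_i^{(n)}P_m)\longrightarrow\prod_i\exp(P_mX_iP_m)=P_m\Big(\prod_i\exp X_i\Big)P_m .$$
Since $m$ is arbitrary, $T=\prod_i\exp X_i$, and $t\mapsto\prod_i\exp(tX_i)$ joins $I$ to $T$. $\square$

From here on everything is finite-dimensional, and the goal is Theorem A.

## 3. Products of boundedly many exponentials

For a finite totally ordered set $\Lambda$, let $\ell^2(\Lambda)$ have orthonormal basis $(\varepsilon_i)_{i\in\Lambda}$, and let $\mathcal T(\Lambda)$ be the algebra of matrices with $X_{ij}=0$ unless $i\le j$. The inverse of an invertible element of $\mathcal T(\Lambda)$ is again in $\mathcal T(\Lambda)$. A subset $e\subset\Lambda$ has the induced order, and $S\in\mathcal T(e)^{-1}$ is regarded as the element $S\oplus1$ of $\mathcal T(\Lambda)^{-1}$. For disjoint $e,f\subset\Lambda$, a map $x:\ell^2(f)\to\ell^2(e)$ is called **upper** if $x_{ij}=0$ unless $i<j$ (here $i\in e$, $j\in f$). For instance, with $\Lambda=\{1,2,3\}$, $e=\{1,3\}$, $f=\{2\}$, an upper map $\ell^2(f)\to\ell^2(e)$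 is a column $(c,0)^T$, and an upper map $\ell^2(e)\to\ell^2(f)$ is a row $(0,c)$.

If $\Lambda=\Lambda_1<\dots<\Lambda_q$ is a partition into consecutive intervals (empty ones are allowed), elements of $\mathcal T(\Lambda)$ are block upper triangular, and taking the block diagonal, or compressing to a union of consecutive blocks, is a contractive homomorphism. *Strictly block upper triangular* means that the diagonal blocks vanish as well. Compression to a set that is not an interval is not multiplicative: on $\{1,2,3\}$ the matrix units satisfy $E_{12}E_{23}=E_{13}$, but compressed to $\{1,3\}$ the factors become $0$ and the product does not.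

**Definition.** For real $R\ge1$, $E_R(\Lambda)$ is the set of products of at most $R$ exponentials $\exp X$ with $X\in\mathcal T(\Lambda)$, $\|X\|\le R$.

Theorem A says that $\|T^{\pm1}\|\le M$ forces $T\in E_{R(M)}$. The rules of computation are as follows.

* **(E1)** $E_RE_{R'}\subset E_{R+R'}$, $E_R^{-1}=E_R$, and $E_R(e)\subset E_R(\Lambda)$ for $e\subset\Lambda$, since $\exp(X)\oplus1=\exp(X\oplus0)$.
* **(E2)** If $e_1,e_2,\dots$ are disjoint and $S_i\in E_R(e_i)$, then $\bigoplus S_i\in E_R(\bigcup e_i)$ with the same $R$: pad each product with $\exp0$ to $\lfloor R\rfloor$ factors and take direct sums of the exponents, whose norm is a maximum.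
* **(E3)** If $S\in E_R$, $G\in\mathcal T(\Lambda)^{-1}$ and $\|G\|\|G^{-1}\|\le\kappa$, then $GSG^{-1}\in E_{\kappa R}$, because $G\exp(X)G^{-1}=\exp(GXG^{-1})$ and $\kappa\ge1$. Hence if $S_i\in E_R$ and $\|G_i^{\pm1}\|\le\kappa$, then
$$S_1G_1S_2G_2\cdots S_kG_k=S\,G_1G_2\cdots G_k,\qquad S\in E_{kR\kappa^{2k}} .$$
Indeed $S=\prod_{i=1}^k H_iS_iH_i^{-1}$ with $H_i=G_1\cdots G_{i-1}$, and $\|H_i\|\|H_i^{-1}\|\le\kappa^{2(i-1)}$.
* **(E4)** If $a\in\mathcal T(\Lambda)$ and $\|a-1\|\le\frac12$, then $a=\exp(\log a)$ with $\|\log a\|\le\sum_j2^{-j}/j=\log2$, so $a\in E_1(\Lambda)$. If $X^2=0$ then $1+X=\exp X$. A diagonal $D$ with $\|D^{\pm1}\|\le M$ is $\exp L$ with $L$ diagonal, $\|L\|\le\log M+\pi$; in particular a diagonal unitary is in $E_4$.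
* **(E5)** If $T\in\mathcal T(\Lambda)^{-1}$ is block diagonal with respect to consecutive intervals of size at most $s$ and $\|T^{\pm1}\|\le M$, then $T\in E_{\rho(M,s)}(\Lambda)$ with $\rho(M,s)=2+\log M+\pi+\sum_{j<s}(M^2+1)^j/j$. This is Proposition 1.

Rule (E2) is where the whole argument will win: work done on disjoint sets costs nothing extra. Rule (E3) is where it could lose: a product of $k$ uncontrolled factors costs $\kappa^{2k}$.

## 4. Exchanging operators between interlaced sets

For ordinary matrices, the familiar block identity writes $T\oplus T^{-1}$ as a product of unipotent block matrices, alternately upper and lower. In a triangular algebra the lower ones seem forbidden. But if two subsets $e,f\subset\Lambda$ are interlaced, there can be upper maps in both directions between them.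

**Lemma 2 (exchange).** Let $e,f\subset\Lambda$ be disjoint, $x:\ell^2(f)\to\ell^2(e)$ and $y:\ell^2(e)\to\ell^2(f)$ upper, $a,b\in\mathcal T(e)^{-1}$, $b=a+xy$. Then $d:=1+ya^{-1}x\in\mathcal T(f)$ is invertible with $d^{-1}=1-yb^{-1}x$. If $a\in E_{R'}(e)$ and $\|x\|,\|y\|,\|a^{-1}\|,\|b^{-1}\|\le\kappa$ with $\kappa\ge1$, then
$$(b\oplus1)(1\oplus d)^{-1}\in E_R(e\cup f),\qquad R=R'+4+\kappa^2(1+\kappa^3)^2 .$$

*Proof.* An entry $(j,j')$ of $ya^{-1}x$ can be nonzero only if $j<i\le i'<j'$ for some $i,i'\in e$, so $d\in\mathcal T(f)$. Since $xy=b-a$, we have $a^{-1}xyb^{-1}=a^{-1}-b^{-1}$, and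
$$(1+ya^{-1}x)(1-yb^{-1}x)=1+y\big(a^{-1}-b^{-1}-a^{-1}xyb^{-1}\big)x=1 .$$
With respect to $\ell^2(e)\oplus\ell^2(f)$,
$$\begin{pmatrix}b&0\\0&1\end{pmatrix}=\begin{pmatrix}1&x\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ya^{-1}&1\end{pmatrix}\begin{pmatrix}a&0\\0&d\end{pmatrix}\begin{pmatrix}1&-a^{-1}x\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-y&1\end{pmatrix}.\tag{1}$$
To check it, multiply from the second factor on: the second and third give $\begin{pmatrix}a&0\\y&d\end{pmatrix}$; times the fourth, $\begin{pmatrix}a&-x\\y&d-ya^{-1}x\end{pmatrix}=\begin{pmatrix}a&-x\\y&1\end{pmatrix}$; times the fifth, $\begin{pmatrix}b&-x\\0&1\end{pmatrix}$; and the first factor removes $-x$.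

All factors lie in $\mathcal T(e\cup f)$, because $x,y,ya^{-1},a^{-1}x$ are upper. Write $a\oplus d=(a\oplus1)(1\oplus d)$ and move $1\oplus d$ to the right end:
$$(b\oplus1)(1\oplus d)^{-1}=\begin{pmatrix}1&x\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ya^{-1}&1\end{pmatrix}(a\oplus1)\begin{pmatrix}1&-a^{-1}xd^{-1}\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-dy&1\end{pmatrix}.$$
The four unipotent factors are exponentials of square-zero elements of norm at most $\kappa^2(1+\kappa^3)$, since $\|d^{\pm1}\|\le1+\kappa^3$. So we have at most $R'+4$ exponentials with exponents of norm at most $\max(R',\kappa^2(1+\kappa^3)^2)$. $\square$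

In the example $e=\{1,3\}$, $f=\{2\}$, $a=1$, $x=(c,0)^T$, $y=(0,1)$, one has $yx=0$, $d=1$, and (1) is the familiar commutator identity for elementary matrices, $1+cE_{13}=(1+cE_{12})(1+E_{23})(1-cE_{12})(1-E_{23})$.

The first use of the lemma replaces $T\oplus T^{-1}$.

**Lemma 3 (interlaced copies).** Let $\Lambda=\Lambda_1<\dots<\Lambda_q$ be consecutive intervals and $\alpha,\beta\subset\Lambda$ disjoint with $|\alpha\cap\Lambda_i|=|\beta\cap\Lambda_i|\le p$ and every point of $\beta\cap\Lambda_i$ preceding every point of $\alpha\cap\Lambda_i$, for each $i$. Let $\iota:\ell^2(\alpha)\to\ell^2(\beta)$ be the unitary given by the order isomorphism. If $T\in\mathcal T(\alpha)^{-1}$, $\|T^{\pm1}\|\le M$, then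
$$T\oplus(\iota T\iota^{-1})^{-1}\in E_R(\alpha\cup\beta),\qquad R=R(M,p).$$

*Proof.* Write $T=\Delta(1+N)$, where $\Delta$ is the block diagonal of $T$ with respect to the intervals $\alpha\cap\Lambda_i$ and $N$ is strictly block upper triangular. Then $\|\Delta^{\pm1}\|\le M$, $\|N\|\le M^2+1$, $\|(1+N)^{-1}\|=\|T^{-1}\Delta\|\le M^2$.

The map $\iota$ is upper: it joins points of the same $\Lambda_i$, and there $\beta$ precedes $\alpha$. The map $N\iota^{-1}:\ell^2(\beta)\to\ell^2(\alpha)$ is upper: its entry at $(n,\iota(n'))$ is $N_{nn'}$, nonzero only if $n$ lies in an earlier interval than $n'$, hence than $\iota(n')$. Apply Lemma 2 with $e=\alpha$, $f=\beta$, $a=1$, $x=N\iota^{-1}$, $y=\iota$, $b=1+xy=1+N$, $\kappa=M^2+1$. Here $d=1+\iota N\iota^{-1}=\iota(1+N)\iota^{-1}$, so $(1+N)\oplus(\iota(1+N)\iota^{-1})^{-1}\in E_{R''}(\alpha\cup\beta)$ with $R''=R''(M)$. Finally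
$$T\oplus(\iota T\iota^{-1})^{-1}=(\Delta\oplus1)\Big[(1+N)\oplus(\iota(1+N)\iota^{-1})^{-1}\Big]\big(1\oplus(\iota\Delta\iota^{-1})^{-1}\big),$$
and the outer factors are in $E_{\rho(M,p)}$ by (E5). $\square$

**The telescoping plan.** Lemma 3 handles $T\oplus T^{-1}$, never $T$ alone. Suppose, however, that we can *trade* $T^{(0)}$ on a set $\alpha_0$ for an operator $T^{(1)}_\beta$ on a set $\beta_1$ half as dense:
$$T^{(0)}\oplus(T^{(1)}_\beta)^{-1}\in E_R(\alpha_0\cup\beta_1).$$
Copy $T^{(1)}_\beta$ to a nearby set $\alpha_1$, trade the copy $T^{(1)}$ for $T^{(2)}_\beta$ on a set $\beta_2$ half as dense again, and so on until a set of bounded size is left. There are about $\log n$ trades. If all sets $\alpha_j,\beta_j$ are disjoint, (E2) lets us perform all trades at once, and all the pairs $T^{(j)}\oplus(T^{(j)}_\beta)^{-1}$ are undone at once by Lemma 3. What remains is $T^{(0)}$ alone. Two things are needed.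

* *A trade whose output satisfies an absolute bound*, so that the chain does not deteriorate. This is Lemma 8.
* *Room*: the sets must be interlaced with $\alpha_0$, and at the start every point is occupied by $T$. We cannot simply insert new basis vectors, since compressing back to a set that is not an interval is not multiplicative, as we saw in Section 3. Room must be made inside, in Section 9.

For the trade we want $b=1+N$ on $e$ with $N\approx xy$, where $x,y$ pass through a thin set $f$. Sections 5 to 7 produce such $x,y$.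

## 5. Near-isometric triangular factors have short rows

The purpose of the next lemma is to write $T$ as a bounded number of triangular factors, each so close to a unitary that its off-diagonal rows are short.

**Lemma 4.** Let $e=e_1<\dots<e_q$ be consecutive blocks, $T\in\mathcal T(e)^{-1}$, $\|T^{\pm1}\|\le M$, $p\ge1$ an integer and $\eta:=M^{2/p}-1\le\frac14$. Then
$$T=U\,\Delta_pb_p\,\Delta_{p-1}b_{p-1}\cdots\Delta_1b_1$$
in $\mathcal T(e)$, with $U$ diagonal unitary, $\Delta_k$ block diagonal, $\|\Delta_k^{\pm1}\|\le(1+\eta)^{1/2}$, $b_k=1+N_k$ with $N_k$ strictly block upper triangular, $\|b_k^{\pm1}\|\le\frac54$, $\|N_k\|\le3$, and each block row $(N_k)_{i,>}$ (rows in $e_i$, columns in later blocks) has operator norm at most $2\eta$.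

*Proof.* *Factors close to unitaries.* Let $X=T^*T$, so $M^{-2}\le X\le M^2$. For $t=k/p$, $0\le k\le p$, let $X^t=A_t^*A_t$ be the Cholesky factorization: $A_t\in\mathcal T(e)^{-1}$ with positive diagonal, and $A_0=1$. The matrix $U=TA_1^{-1}$ satisfies $U^*U=A_1^{-*}T^*TA_1^{-1}=1$; being unitary and upper triangular, its inverse is both upper triangular and equal to $U^*$, so $U$ is diagonal. With $B_k=A_{k/p}A_{(k-1)/p}^{-1}$ we have $T=UA_1=UB_p\cdots B_1$.

By polar decomposition $A_{(k-1)/p}=VX^{(k-1)/2p}$ with $V$ unitary. Hence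
$$B_k^*B_k=VX^{-(k-1)/2p}X^{k/p}X^{-(k-1)/2p}V^*=VX^{1/p}V^* ,$$
whose spectrum lies in $[(1+\eta)^{-1},1+\eta]$. So for $B=B_k$: $\|B^{\pm1}\|\le(1+\eta)^{1/2}$, and since $BB^*$ has the same spectrum, $\|BB^*-1\|\le\eta$.

*Removing the block diagonal.* Let $\Delta$ be the block diagonal of $B$; then $\|\Delta^{\pm1}\|\le(1+\eta)^{1/2}$. Put $b=\Delta^{-1}B=1+N$. Then $\|b^{\pm1}\|\le1+\eta\le\frac54$ and $\|N\|\le1+\frac54\le3$.

*Short rows.* Let $B_{>>}$ be the compression of $B$ to the blocks after $e_i$; its inverse is the compression of $B^{-1}$, of norm at most $(1+\eta)^{1/2}$. For $j>i$ the block $(BB^*)_{ij}=\sum_kB_{ik}B_{jk}^*$ involves only $k\ge j>i$, so $(BB^*)_{i,>}=B_{i,>}B_{>>}^*$. The left side is an off-diagonal corner of $BB^*-1$, hence of norm at most $\eta$. So $\|B_{i,>}\|\le\eta(1+\eta)^{1/2}$, and $\|N_{i,>}\|=\|B_{ii}^{-1}B_{i,>}\|\le\eta(1+\eta)\le2\eta$. $\square$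

If the matrices $N_k$ were small we would be done by (E4). But short rows do not make a small matrix: $\eta\sum_{l\le h}\varepsilon_l\varepsilon_{h+1}^*$ with $h\ge\eta^{-2}$ is strictly upper triangular with rows of length at most $\eta$, and its norm is $\eta\sqrt h\ge1$. What short rows do give is that no single row matters, which is the hypothesis for sampling.

## 6. A strictly upper approximate left unit

Let $r_l^*$ be the $l$-th row of $N$. Then $N=\sum_l\varepsilon_lr_l^*$ is a sum of rank-one terms, one for each $l\in e$. To realize $N$ as $xy$ through points of $f$ near $l$, the column attached to $l$ must live strictly before the block of $l$, so that $x$ is upper. The column $\varepsilon_l$ does not. We therefore look for $A$, strictly block upper triangular, with $AN\approx N$; then $N\approx\sum_l(A\varepsilon_l)r_l^*$ and the column $A\varepsilon_l$ has the right support. In other words, row $n$ of $N$ must be approximately a combination of later rows.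

Consider $N=\sum_{l<q}c_l\varepsilon_l\varepsilon_q^*$ with one nonzero column, singleton blocks, and $|c_l|^2\le\delta$. Set $z_n=\delta+\sum_{n<l<q}|c_l|^2$ and $A_{nl}=c_n\overline{c_l}/z_n$ for $n<l<q$, and $A_{nl}=0$ otherwise. Then the $n$-th entry of the column of $AN$ is $c_n(z_n-\delta)/z_n$, so the error is $c_n\delta/z_n$: it matters only for the rows with little mass after them. The general construction is the matrix version of this.

**Lemma 5.** Let $N$ be strictly block upper triangular on $\ell^2(e)$, $e=e_1<\dots<e_q$. Let $(Nv)_l=r_l^*v$ and $D_i=\sum_{l\in e_i}r_lr_l^*$. Let $\delta>0$ with $\|D_i\|\le\delta$ for all $i$. Then there is a strictly block upper triangular $A$ with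
$$\|A\|\le3,\qquad\|A\varepsilon_l\|^2\le\frac2\delta\|r_l\|^2\ (l\in e),\qquad\|N-AN\|\le\sqrt{2\delta}.$$

*Proof.* Let $C_i=\sum_{j>i}D_j$ and $Z_i=C_i+\delta$ for $0\le i\le q$, so $Z_q=\delta$ and $Z_{i-1}=Z_i+D_i$. Define $A_{nl}=r_n^*Z_i^{-1}r_l$ for $n\in e_i$, $l\in e_j$, $j>i$, and $A_{nl}=0$ otherwise.

**A telescoping bound**, used for the error and for the columns. Put $\Theta=Z_i^{-1/2}D_iZ_i^{-1/2}$. Since $D_i\le\delta\le Z_i$, $0\le\Theta\le1$, hence $\Theta\le2\Theta(1+\Theta)^{-1}$. As $Z_{i-1}=Z_i^{1/2}(1+\Theta)Z_i^{1/2}$,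
$$Z_i^{-1}D_iZ_i^{-1}=Z_i^{-1/2}\Theta Z_i^{-1/2}\le2Z_i^{-1/2}\big(1-(1+\Theta)^{-1}\big)Z_i^{-1/2}=2(Z_i^{-1}-Z_{i-1}^{-1}).$$
Summing over $i$,
$$G:=\sum_{i=1}^qZ_i^{-1}D_iZ_i^{-1}\le2Z_q^{-1}=\frac2\delta.$$

**The error.** For $n\in e_i$ the $n$-th row of $AN$ is $\sum_{j>i}\sum_{l\in e_j}r_n^*Z_i^{-1}r_lr_l^*=r_n^*Z_i^{-1}C_i$. So the $n$-th row of $F=N-AN$ is $r_n^*Z_i^{-1}(Z_i-C_i)=\delta r_n^*Z_i^{-1}$, and $F^*F=\delta^2G\le2\delta$.

**The columns.** For $l\in e_j$,
$$\|A\varepsilon_l\|^2=\sum_{i<j}\sum_{n\in e_i}|r_n^*Z_i^{-1}r_l|^2=\sum_{i<j}r_l^*Z_i^{-1}D_iZ_i^{-1}r_l\le r_l^*Gr_l\le\frac2\delta\|r_l\|^2.$$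

**The norm.** We estimate $A^*$ by a second telescoping sum. Let $\xi\in\ell^2(e)$, $v_j=\sum_{n\in e_j}\xi_nr_n$, $g_j=\sum_{i\le j}Z_i^{-1}v_i$, $g_0=0$. For $l\in e_j$,
$$(A^*\xi)_l=\sum_{i<j}\sum_{n\in e_i}r_l^*Z_i^{-1}r_n\,\xi_n=r_l^*g_{j-1},$$
so
$$\|A^*\xi\|^2=\sum_j\langle D_jg_{j-1},g_{j-1}\rangle=\sum_j\langle(Z_{j-1}-Z_j)g_{j-1},g_{j-1}\rangle.$$
From $g_{j-1}=g_j-Z_j^{-1}v_j$ we get $\langle Z_jg_{j-1},g_{j-1}\rangle=\langle Z_jg_j,g_j\rangle-2\operatorname{Re}\langle v_j,g_j\rangle+\langle v_j,Z_j^{-1}v_j\rangle$, and $\langle v_j,g_j\rangle=\langle v_j,g_{j-1}\rangle+\langle v_j,Z_j^{-1}v_j\rangle$. Thus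
$$\langle Z_jg_{j-1},g_{j-1}\rangle=\langle Z_jg_j,g_j\rangle-2\operatorname{Re}\langle v_j,g_{j-1}\rangle-\langle v_j,Z_j^{-1}v_j\rangle .$$
Inserting this and telescoping (with $g_0=0$),
$$\|A^*\xi\|^2=-\langle Z_qg_q,g_q\rangle+2\operatorname{Re}\sum_j\langle v_j,g_{j-1}\rangle+\sum_j\langle v_j,Z_j^{-1}v_j\rangle .$$
The first term is at most $0$. With the inner product linear in its first entry, $\langle v_j,g_{j-1}\rangle=\sum_{n\in e_j}\xi_n\overline{r_n^*g_{j-1}}=\sum_{n\in e_j}\xi_n\overline{(A^*\xi)_n}$, so the second term is at most $2\|\xi\|\|A^*\xi\|$. Finally $\|v_j\|^2\le\|D_j\|\sum_{n\in e_j}|\xi_n|^2$, because the matrix with columns $r_n$, $n\in e_j$, times its adjoint is $D_j$; so $\langle v_j,Z_j^{-1}v_j\rangle\le\delta^{-1}\|v_j\|^2\le\sum_{n\in e_j}|\xi_n|^2$. Altogether $\|A^*\xi\|^2\le2\|\xi\|\|A^*\xi\|+\|\xi\|^2$, whence $\|A^*\xi\|\le(1+\sqrt2)\|\xi\|\le3\|\xi\|$. $\square$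

## 7. Thinning a family of short vectors

Now $N\approx\sum_l(A\varepsilon_l)r_l^*$ still has a term for each $l\in e$, while a thin set $f$ offers one point per block. We must keep one term per block, with a weight, without changing the sum much. The only non-elementary input of the proof does this.

**Theorem (Marcus–Spielman–Srivastava, *Interlacing families II*, Ann. of Math. 182 (2015), Thm 1.4).** If $\epsilon>0$ and $v_1,\dots,v_m$ are independent random vectors in $\mathbb C^d$ with finite support, $\sum_i\mathbb Ev_iv_i^*=I$ and $\mathbb E\|v_i\|^2\le\epsilon$ for all $i$, then $\|\sum_iv_iv_i^*\|\le(1+\sqrt\epsilon)^2$ with positive probability.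

**Lemma 6 (halving).** Let $u_i,u_i'\in\mathbb C^d$ $(i\le n)$ have squared norms at most $\epsilon$, with $W=\sum_i(u_iu_i^*+u_i'u_i'^*)\le1$. One can choose one vector from each pair so that $S=\sum_{\text{chosen}}uu^*$ satisfies $\|2S-W\|\le4\sqrt\epsilon+4\epsilon$.

*Proof.* We may take $\epsilon>0$. The theorem gives only an upper bound; to get a lower bound as well we track the chosen and the unchosen vectors together. Let $\omega_1,\omega_2$ be the standard basis of $\mathbb C^2$. Independently for each $i$, let $v_i$ take the four values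
$$u_i\otimes\omega_1\pm u_i'\otimes\omega_2,\qquad u_i'\otimes\omega_1\pm u_i\otimes\omega_2$$
with probability $\frac14$ each. The signs cancel the cross terms, so $\mathbb Ev_iv_i^*=\frac12(u_iu_i^*+u_i'u_i'^*)\otimes I_2$, and $\|v_i\|^2\le2\epsilon$. Since $W\le1$ we can write $\frac12(1-W)\otimes I_2=\sum_ty_ty_t^*$ with fixed vectors, $\|y_t\|^2\le2\epsilon$: take the spectral decomposition and split each term into many equal small ones. The vectors $\sqrt2v_i,\sqrt2y_t$ satisfy the theorem with $4\epsilon$ in place of $\epsilon$. So some outcome satisfies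
$$\sum_iv_iv_i^*+\tfrac12(1-W)\otimes I_2\le\tfrac12(1+2\sqrt\epsilon)^2.$$
Choose from pair $i$ the vector standing with $\omega_1$. Compressing to $\mathbb C^d\otimes\omega_1$ and to $\mathbb C^d\otimes\omega_2$, the sums $S_1$ over chosen and $S_2$ over unchosen vectors satisfy $S_m\le\frac12W+2\sqrt\epsilon+2\epsilon$, $m=1,2$. Hence $2S_1-W\le4\sqrt\epsilon+4\epsilon$, and since $S_1+S_2=W$, also $2S_1-W=W-2S_2\ge-(4\sqrt\epsilon+4\epsilon)$. $\square$

**Lemma 7 (thinning).** Let $(w_l)_{l\in L}$ be finitely many vectors with $W=\sum w_lw_l^*\le1$, $\|w_l\|^2\le\epsilon$, $L=\bigsqcup L_i$, $|L_i|\le2^h$ and $2^h\epsilon\le1/625$. Then there is $\sigma\subset L$ with $|\sigma\cap L_i|\le1$ for all $i$ and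
$$\Big\|2^h\sum_{l\in\sigma}w_lw_l^*-W\Big\|\le25\sqrt{2^h\epsilon}\le1.$$
If $|L_i|=2^h$ for all $i$, one can take $|\sigma\cap L_i|=1$.

*Proof.* Pad each $L_i$ with zero vectors to size exactly $2^h$. Perform $h$ rounds. In each round pair the remaining vectors inside each $L_i$, choose one per pair by Lemma 6, and multiply it by $\sqrt2$. Before round $j$ ($0\le j<h$) the squared norms are at most $2^j\epsilon$. Let $W_j$ be the current $\sum uu^*$, so $W_0=W$, and suppose $W_j\le2$. Apply Lemma 6 to the vectors divided by $\sqrt2$: their sum is $\frac12W_j\le1$, their squared norms are at most $2^j\epsilon/2$, and if $S$ is the resulting chosen sum, then $W_{j+1}=4S$. So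
$$\|W_{j+1}-W_j\|=2\|2S-\tfrac12W_j\|\le8\sqrt{2^j\epsilon/2}+4\cdot2^j\epsilon\le6\sqrt{2^j\epsilon},$$
because $8/\sqrt2<5.66$ and $4\sqrt{2^j\epsilon}\le4/\sqrt{1250}<0.12$. Summing, for every $j\le h$ reached so far,
$$\|W_j-W\|\le6\sqrt\epsilon\,\frac{2^{h/2}-1}{\sqrt2-1}\le25\sqrt{2^h\epsilon}\le1,$$
so $W_j\le2$ persists. After $h$ rounds one vector $2^{h/2}w_l$ per $L_i$ is left, or a padding vector, which we discard. Without padding nothing is discarded. $\square$

## 8. Trading $T$ for an operator on a thin set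

Put $M_*=51$.

**Lemma 8 (trade).** Let $\Lambda=e\sqcup f$ be a finite totally ordered set partitioned into consecutive intervals $\Lambda_1<\dots<\Lambda_q$ with $|e\cap\Lambda_i|\le s$ and $|f\cap\Lambda_i|=p$ for all $i$ ($s,p\ge1$). Let $T\in\mathcal T(e)^{-1}$, $\|T^{\pm1}\|\le M$, $\eta=M^{2/p}-1$, and assume $s\eta^2\le10^{-8}$. Then there is $T'\in\mathcal T(f)^{-1}$ with $\|T'^{\pm1}\|\le M_*$ and
$$(T\oplus1)(1\oplus T')^{-1}\in E_R(\Lambda),\qquad R=R(M,p,s).$$

The number $p$ plays two roles: it is the number of factors in Lemma 4 and the number of free points per interval. Each factor gets its own free point in each interval. This is why the bound on $T'$ is absolute: the leftovers of the $p$ factors sit on disjoint sets, so their product is a direct sum, and norms do not multiply.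

*Proof.* **Step 1. Split $T$ into factors.** Let $e_i=e\cap\Lambda_i$. Since $s\ge1$, $\eta\le10^{-4}$, so Lemma 4 applies. Fix $k$ and write $b=b_k=1+N$.

**Step 2. Make the columns causal.** Take $\delta=\frac1{32}$. We have $D_i=N_{i,>}^*N_{i,>}$, so $\|D_i\|\le4\eta^2\le\delta$. Lemma 5 gives a strictly block upper triangular $A$ with $\|A\|\le3$, $\|N-AN\|\le\frac14$ and $\|A\varepsilon_l\|^2\le64\|r_l\|^2\le256\eta^2$, since $\|r_l\|^2\le4\eta^2$.

**Step 3. Keep one term per block.** To control $\sum A\varepsilon_l(A\varepsilon_l)^*$, $\sum r_lr_l^*$ and $\sum A\varepsilon_lr_l^*$ simultaneously, let $w_l=(A\varepsilon_l,r_l)\in\ell^2(e)\oplus\ell^2(e)$. Then $\|w_l\|^2\le260\eta^2$. The vectors $w_l$ are the columns of $\begin{pmatrix}A\\N^*\end{pmatrix}$, so $\|\sum w_lw_l^*\|\le\|A\|^2+\|N\|^2\le18$. The $(1,2)$ block of $\sum w_lw_l^*$ is $\sum_lA\varepsilon_lr_l^*=AN$.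

Choose $h$ with $s\le2^h<2s$ and apply Lemma 7 to $w_l/\sqrt{18}$ with $L_i=e_i$ and $\epsilon=15\eta^2$. This is allowed, since $260/18\le15$ and $2^h\epsilon\le30s\eta^2\le3\cdot10^{-7}\le1/625$ (if $\eta=0$, all vectors vanish and $\sigma=\emptyset$ works). We get $\sigma\subset e$ with at most one element in each $e_i$ and
$$\Big\|2^h\sum_{l\in\sigma}w_lw_l^*-\sum_lw_lw_l^*\Big\|\le18\cdot25\sqrt{3\cdot10^{-7}}\le\tfrac14.\tag{2}$$

**Step 4. Route the kept terms through $f$.** For each $i$ choose an enumeration $\varphi_{i,1},\dots,\varphi_{i,p}$ of $f\cap\Lambda_i$, the same for all $k$, and set $f_k=\{\varphi_{i,k}:i\le q\}$. Define $x:\ell^2(f_k)\to\ell^2(e)$ and $y:\ell^2(e)\to\ell^2(f_k)$ as follows. If $\sigma\cap e_i=\{l\}$, then $x$ maps the basis vector at $\varphi_{i,k}$ to $2^{h/2}A\varepsilon_l$, and the $\varphi_{i,k}$-row of $y$ is $2^{h/2}r_l^*$. If $\sigma\cap e_i=\emptyset$, both are $0$. Both maps are upper: for $l\in e_i$, $A\varepsilon_l$ is supported in blocks before $\Lambda_i$, $r_l$ is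 supported in blocks after $\Lambda_i$, and $\varphi_{i,k}\in\Lambda_i$.

The blocks of $2^h\sum_{l\in\sigma}w_lw_l^*$ are $xx^*$ at $(1,1)$, $xy$ at $(1,2)$ and $y^*y$ at $(2,2)$. By (2), $\|x\|^2,\|y\|^2\le18+\frac14\le25$ and $\|AN-xy\|\le\frac14$. Hence
$$N=N'+xy,\qquad N'=N-xy\in\mathcal T(e),\qquad\|N'\|\le\|N-AN\|+\|AN-xy\|\le\tfrac12.$$

**Step 5. Exchange.** Put $a=1+N'$. By (E4), $a\in E_1(e)$; also $\|a^{-1}\|\le2$, $b=a+xy$ and $\|b^{-1}\|\le\frac54$. Lemma 2 with $\kappa=5$, $R'=1$ gives
$$b_k\oplus1=S_k(1\oplus d_k),\qquad S_k\in E_{R_0}(e\cup f_k),\quad d_k\in\mathcal T(f_k)^{-1},$$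
with $R_0$ absolute and $\|d_k\|\le1+25\cdot2=51$, $\|d_k^{-1}\|\le1+25\cdot\frac54\le51$.

**Step 6. Reassemble.** In $\mathcal T(\Lambda)$,
$$T\oplus1=(U\Delta_pS_p)(1\oplus d_p)(\Delta_{p-1}S_{p-1})(1\oplus d_{p-1})\cdots(\Delta_1S_1)(1\oplus d_1).$$
By (E4) $U\in E_4$; by (E5) $\Delta_k\in E_{\rho(2,s)}$, as $(1+\eta)^{1/2}\le2$. So (E3) with $p$ factors and $\kappa=51$ gives $T\oplus1=S\prod_k(1\oplus d_k)$ with $S\in E_R(\Lambda)$, $R=p\,(4+\rho(2,s)+R_0)\,51^{2p}$. The sets $f_k$ are disjoint with union $f$, so $\prod_k(1\oplus d_k)=1\oplus T'$ with $T'=\bigoplus_kd_k\in\mathcal T(f)$ and $\|T'^{\pm1}\|\le51=M_*$. $\square$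

**When the hypothesis holds.** If $p\ge2\log M$, then $u=2\log M/p\le1$ and $e^u-1\le2u$ give
$$\eta\le\frac{4\log M}{p}.\tag{3}$$
Put $p_*=5\cdot10^{10}$. If $p\ge p_*$, Lemma 8 applies with $M=M_*$ and $s=2p$, because $2p\cdot16(\log51)^2/p^2<495/p\le10^{-8}$. So an operator of bound $M_*$ can be traded onto a set with half as many points, again with bound $M_*$: the trade can be iterated.

## 9. Making room inside the index set

We begin the proof of Theorem A. It suffices to treat $M\ge2$ (for smaller $M$ use $R(2)$). "Bounded" means bounded in terms of $M$ only, and $R_1,R_2,\dots$ denote bounded constants.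

**Parameters.** They are chosen in the following order and depend only on $M$.

1. An integer $p_0\ge\max(3\cdot10^6\log^2M,\ 16\log M)$.
2. A power of two $m'=2^{J_0}$ with $288\,p_0\le m'\le p_0^2/(5000\log^2M)$. It exists, because the ratio of the two ends is $p_0/(1.44\cdot10^6\log^2M)\ge2$.
3. $\widetilde M=5^{p_0}$.
4. An integer $p\ge p_*$ with $p\ge2\log\widetilde M$ and $64\,m'\log^2\widetilde M/p\le10^{-8}$. Put $t=4p$.

Let $T\in\mathcal T_n$ be invertible with $\|T^{\pm1}\|\le M$. Replacing $T$ by $T\oplus1$, with the new coordinates at the end, we may assume $n=2^Q\,t\,m'$ with an integer $Q\ge0$. Indeed, compression to the initial coordinates is a contractive homomorphism, so $T\oplus1\in E_R$ implies $T\in E_R(\mathcal T_n)$. Let $\Omega=\{1,\dots,n\}$, cut into consecutive *windows* of length $m'$.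

**Step I. Free one point in each window.** The aim is a set $F\subset\Omega$ with one point per window such that, up to bounded products of exponentials, $T$ acts as the identity on $F$. We do this by finding one set of rows on which all the $N_k$ are small at once.

Apply Lemma 4 with $p_0$ factors and singleton blocks: $T=U\,D_{p_0}b_{p_0}\cdots D_1b_1$, $D_k$ diagonal, $b_k=1+N_k$, $\|N_k\|\le3$, with rows $\|r_l^{(k)}\|\le2\eta_0$, where $\eta_0=M^{2/p_0}-1\le4\log M/p_0\le\frac14$ by (3). Let
$$w_l=(9p_0)^{-1/2}\bigoplus_{k=1}^{p_0}r_l^{(k)} .$$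
Then $\|w_l\|^2\le\frac49\eta_0^2\le\frac12\eta_0^2$. Moreover $\sum_lw_lw_l^*=K^*K$ with $K=(9p_0)^{-1/2}[N_1\ \cdots\ N_{p_0}]$, and $KK^*=(9p_0)^{-1}\sum_kN_kN_k^*\le1$, so $\sum_lw_lw_l^*\le1$. Finally $m'\eta_0^2/2\le8m'\log^2M/p_0^2\le1/625$. Lemma 7, with the windows as the sets $L_i$ and $2^h=m'$, gives $F\subset\Omega$ with exactly one element in each window and $m'\sum_{l\in F}w_lw_l^*\le2$. Looking at the $k$-th diagonal block, and writing $e_F$ for the coordinate projection,
$$\|e_FN_k\|^2=\Big\|\sum_{l\in F}r_l^{(k)}r_l^{(k)*}\Big\|\le\frac{18p_0}{m'}\le\frac1{16}\qquad\text{for all }k.$$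

Let $F^c=\Omega\setminus F$ and $g_k=1+e_FN_k$. By (E4), $g_k\in E_1(\Omega)$, and $\|g_k\|\le\frac54$, $\|g_k^{-1}\|\le\frac43$. As $b_k-g_k=e_{F^c}N_k$,
$$b_kg_k^{-1}=1+e_{F^c}N_kg_k^{-1}=\begin{pmatrix}\tilde b_k&Y_k\\0&1\end{pmatrix}=\begin{pmatrix}1&Y_k\\0&1\end{pmatrix}\begin{pmatrix}\tilde b_k&0\\0&1\end{pmatrix}$$
with respect to $\ell^2(F^c)\oplus\ell^2(F)$. Since $b_kg_k^{-1}\in\mathcal T(\Omega)$, we have $\tilde b_k\in\mathcal T(F^c)$ and $Y_k$ is upper, with $\|Y_k\|\le3\cdot\frac43=4$; so the first factor is in $E_4(\Omega)$. Also $\|\tilde b_k\|\le1+3\cdot\frac43=5$. The inverse of the block matrix has $\tilde b_k^{-1}$ in its upper left corner, so $\tilde b_k^{-1}$ is a compression of $g_kb_k^{-1}$ and $\|\tilde b_k^{-1}\|\le\frac54\cdot\frac54\le5$.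

Hence $T=U\prod_{k=p_0}^{1}D_k\begin{pmatrix}1&Y_k\\0&1\end{pmatrix}(\tilde b_k\oplus1_F)\,g_k$, where $k$ decreases from left to right, $U\in E_4$, and $D_k\in E_5$ by (E4). Grouping each $g_k$ with the factors to its right, we have the form required in (E3), with $p_0+1$ groups, all in some $E_{R_1}$, and $G$'s equal to $\tilde b_k\oplus1_F$ (the last $G$ is $1$). So
$$T\in E_{R_2}(\Omega)\cdot(\widetilde T\oplus1_F),\qquad\widetilde T=\tilde b_{p_0}\cdots\tilde b_1\in\mathcal T(F^c)^{-1},\qquad\|\widetilde T^{\pm1}\|\le5^{p_0}=\widetilde M .\tag{4}$$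
The bound has become much worse, but it is still a function of $M$, and there is now free space interlaced with $F^c$ everywhere.

## 10. Doubling scales and the telescoping product

Let $\Omega=\Omega_1<\dots<\Omega_{2^Q}$, each $\Omega_i$ consisting of $t=4p$ consecutive windows. Then $|F\cap\Omega_i|=4p$ and $|F^c\cap\Omega_i|\le4pm'$. For $0\le j\le Q$ the **stage-$j$ superblocks** are the $2^{Q-j}$ consecutive unions of $2^j$ of the blocks $\Omega_i$. For $Q=2$, the superblocks are $\Omega_1,\Omega_2,\Omega_3,\Omega_4$ at stage $0$, $\Omega_1\cup\Omega_2$ and $\Omega_3\cup\Omega_4$ at stage $1$, and $\Omega$ at stage $2$.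

**Step II. Distribute the free points among the stages.** We need disjoint sets so that (E2) applies to all stages together. We choose pairwise disjoint subsets $\alpha_0$ and $\alpha_j,\beta_j$ $(1\le j\le Q)$ of $F$ such that each stage-$j$ superblock contains exactly $p$ points of $\alpha_j$ and, if $j\ge1$, exactly $p$ points of $\beta_j$, the latter all preceding the former.

For $j=0$ take $p$ of the $4p$ points of $F$ in each $\Omega_i$. Suppose the stages before $j\ge1$ have been treated. A stage-$j$ superblock contains $4p\,2^j$ points of $F$. Of these, $\alpha_0$ has used $p\,2^j$, and $\alpha_i\cup\beta_i$ has used $2p\,2^{j-i}$ for $1\le i<j$; in total at most $p2^j+2p2^j\sum_{i\ge1}2^{-i}=3p\,2^j$. So at least $p\,2^j\ge2p$ are free. Take $2p$ free points, the first $p$ for $\beta_j$ and the last $p$ for $\alpha_j$. The unique order isomorphism $\alpha_j\cong\beta_j$ respects the stage-$j$ superblocks.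

**Step III. First trade: from $F^c$ to $\alpha_0$.** The aim is to replace the bad bound $\widetilde M$ by $M_*$. Apply Lemma 8 with $e=F^c$, $f=\alpha_0$, the intervals $\Omega_i\cap(F^c\cup\alpha_0)$, the bound $\widetilde M$ and $s=4pm'$. Its hypothesis holds by (3): $s\eta^2\le4pm'\cdot16\log^2\widetilde M/p^2=64m'\log^2\widetilde M/p\le10^{-8}$. We get $T^{(0)}\in\mathcal T(\alpha_0)^{-1}$ with $\|(T^{(0)})^{\pm1}\|\le M_*$ and, with (4),
$$T\in E_{R_3}(\Omega)\cdot(T^{(0)}\oplus1).\tag{5}$$
It remains to show $T^{(0)}\oplus1\in E_R(\Omega)$ with bounded $R$.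

**Step IV. The chain of trades.** We construct the operators of the telescoping plan. Given $T^{(j)}\in\mathcal T(\alpha_j)^{-1}$ with $\|(T^{(j)})^{\pm1}\|\le M_*$ and $j<Q$, apply Lemma 8 with $e=\alpha_j$, $f=\beta_{j+1}$, and the intersections of $\alpha_j\cup\beta_{j+1}$ with the stage-$(j+1)$ superblocks as intervals. Each of these contains two stage-$j$ superblocks, so $2p$ points of $\alpha_j$, and $p$ points of $\beta_{j+1}$. Thus $s=2p$ and $M=M_*$, which is allowed as $p\ge p_*$. We obtain $T^{(j+1)}_\beta\in\mathcal T(\beta_{j+1})^{-1}$ with $\|(T^{(j+1)}_\beta)^{\pm1}\|\le M_*$ and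
$$V_j:=T^{(j)}\oplus(T^{(j+1)}_\beta)^{-1}\in E_{R_4}(\alpha_j\cup\beta_{j+1}),$$
where $R_4$ is the constant $R(M_*,p,2p)$ of Lemma 8, the same for all $j$. Let $T^{(j+1)}\in\mathcal T(\alpha_{j+1})^{-1}$ be the copy of $T^{(j+1)}_\beta$ under the order isomorphism $\beta_{j+1}\cong\alpha_{j+1}$; it satisfies the same bounds. Continue. At the end, $V_Q:=T^{(Q)}$ acts on the $p$ points of $\alpha_Q$, so $V_Q\in E_{R_5}(\alpha_Q)$ by (E5) with $R_5=\rho(M_*,p)$.

**Step V. The copies cancel.** For $1\le j\le Q$ put $Y_j:=T^{(j)}\oplus(T_\beta^{(j)})^{-1}$. Lemma 3 with $\alpha=\alpha_j$, $\beta=\beta_j$, the stage-$j$ superblocks as intervals and the bound $M_*$ applies, since $\beta_j$ precedes $\alpha_j$ within each superblock. It gives $Y_j\in E_{R_6}(\alpha_j\cup\beta_j)$ with $R_6=R(M_*,p)$, the same for all $j$.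

**Step VI. All stages at once.** The sets
$$\alpha_0\cup\beta_1,\quad\alpha_1\cup\beta_2,\quad\dots,\quad\alpha_{Q-1}\cup\beta_Q,\quad\alpha_Q$$
are disjoint, and so are the sets $\alpha_j\cup\beta_j$, $1\le j\le Q$. By (E2),
$$V:=\bigoplus_{j=0}^QV_j\in E_{\max(R_4,R_5)}(\Omega),\qquad Y:=\bigoplus_{j=1}^QY_j\in E_{R_6}(\Omega),$$
with constants independent of $Q$. Here $V$ acts as $T^{(0)}$ on $\alpha_0$, as $T^{(j)}$ on $\alpha_j$ and as $(T^{(j)}_\beta)^{-1}$ on $\beta_j$ for $1\le j\le Q$, and as $1$ elsewhere. The same is true of $(T^{(0)}\oplus1)\,Y$. Hence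
$$T^{(0)}\oplus1=V\,Y^{-1}\in E_{\max(R_4,R_5)+R_6}(\Omega).$$
For $Q=1$ the picture is
$$\begin{array}{c|ccc}&\alpha_0&\beta_1&\alpha_1\\\hline V&T^{(0)}&(T^{(1)}_\beta)^{-1}&T^{(1)}\\ Y&1&(T^{(1)}_\beta)^{-1}&T^{(1)}\end{array}$$
In $V$ the first two columns are grouped together, in $Y$ the last two.

With (5), $T\in E_{R(M)}(\Omega)$, where $R(M)$ depends on $M$ only. This proves Theorem A, and hence Theorem B: $\mathcal T(\mathcal P)^{-1}$ is path connected, in particular connected. $\blacksquare$

## 11. Nests with finite-dimensional atoms ordered like an interval of $\mathbb Z$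

The uniformity of Theorem A gives more than the standard nest. Now the condition $T^{-1}\in\mathcal A$ has content: on $\ell^2(\mathbb Z)$ the bilateral shift $e_k\mapsto e_{k-1}$ is upper triangular and unitary, but its inverse $e_k\mapsto e_{k+1}$ is not upper triangular.

**Theorem C.** Let $J\subset\mathbb Z$ be an interval (finite or infinite, in one or both directions), $\mathcal H=\bigoplus_{k\in J}\mathcal H_k$ with $1\le\dim\mathcal H_k<\infty$ arbitrary (not necessarily bounded), and let $\mathcal A$ be the nest algebra of all bounded operators $X=(X_{ij})$ with $X_{ij}=0$ for $i>j$. Then, with $R'(M)=R(M)+4$ depending only on $M$ (not on $J$ or the dimensions):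

1. Every $T\in\mathcal A^{-1}$ (so $T^{-1}\in\mathcal A$) with $\|T^{\pm1}\|\le M$ is a product of at most $R'(M)$ exponentials $\exp X$, $X\in\mathcal A$, $\|X\|\le R'(M)$. In particular $\mathcal A^{-1}$ is path connected in norm.
2. For any family $(\mathcal A_\lambda)$ of such algebras, the invertible group of the $\ell^\infty$-direct sum $\bigoplus_\lambda\mathcal A_\lambda$ is path connected. Also $M_k(\mathcal T(\mathcal P))^{-1}$ is path connected for every $k$.
3. A set $\mathcal S\subset\mathcal A^{-1}$ consists of products of at most $R$ exponentials of elements of $\mathcal A$ of norm at most $R$, for some common $R$, if and only if $\sup_{T\in\mathcal S}\max(\|T\|,\|T^{-1}\|)<\infty$.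

*Proof.* **Part 1, $J$ finite.** The aim is to reduce block triangular to triangular. Choose an orthonormal basis adapted to $\mathcal H=\bigoplus\mathcal H_k$, in the order of $J$, and let $\mathcal T\subset\mathcal A$ be the upper triangular matrices. Let $T^*T=A^*A$ with $A\in\mathcal T^{-1}$ (Cholesky); then $\|A^{\pm1}\|=\|T^{\pm1}\|\le M$. The operator $V=TA^{-1}$ is unitary, and $V$ and $V^{-1}=V^*$ both lie in $\mathcal A$, so $V$ is block diagonal. Hence $V=\exp(iH)$ with $H=H^*$ block diagonal and $\|H\|\le\pi$. Apply Theorem A to $A$: $T=VA$ is a product of at most $R(M)+1$ exponentials, with exponents in $\mathcal A$ of norm at most $\max(R(M),\pi)$.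

**Part 1, $J$ infinite.** The aim is to pass to the limit as in Section 2. Let $E_m$ be the projection onto $\bigoplus_{k\in J,|k|\le m}\mathcal H_k$, for those $m$ with $E_m\ne0$. For $X,Y\in\mathcal A$ we have $(XY)_{ij}=\sum_{i\le k\le j}X_{ik}Y_{kj}$, so compression to an interval of indices is a contractive homomorphism of $\mathcal A$ onto a finite algebra of the same kind. In particular $E_mTE_m$ has inverse $E_mT^{-1}E_m$, and by the finite case $E_nTE_n=\prod_{i=1}^r\exp(X_i^{(n)})$ with $r=\lfloor R'(M)\rfloor$ and $\|X_i^{(n)}\|\le R'(M)$. The blocks are finite matrices with bounded entries and there are countably many entries, so along a subsequence all entries converge, to block upper triangular matrices $X_i$ with $\|E_mX_iE_m\|\le R'(M)$ for all $m$. Thus $X_i\in\mathcal A$ and $\|X_i\|\le R'(M)$. For fixed $m$ and $n\ge m$, along the subsequence,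
$$E_mTE_m=\prod_i\exp(E_mX_i^{(n)}E_m)\to\prod_i\exp(E_mX_iE_m)=E_m\Big(\prod_i\exp X_i\Big)E_m,$$
so $T=\prod_i\exp X_i$. The path $t\mapsto\prod_i\exp(tX_i)$ lies in $\mathcal A^{-1}$ and joins $I$ to $T$.

**Part 2.** Let $T=(T_\lambda)$ be invertible in the direct sum, $\|T^{\pm1}\|\le M$. Part 1 gives $T_\lambda=\prod_{i=1}^r\exp(X_{i,\lambda})$ with the same $r=\lfloor R'(M)\rfloor$ for all $\lambda$ (pad with $\exp0$) and $\|X_{i,\lambda}\|\le R'(M)$. So $X_i=(X_{i,\lambda})_\lambda$ is an element of the direct sum and $T=\prod_i\exp X_i$, which is joined to the identity as before. For the last statement, an element of $M_k(\mathcal T(\mathcal P))$ acts on $\mathcal H^k$. Let $\mathcal H_j$ be the span of the $k$ copies of $e_j$; grouping coordinates this way, $M_k(\mathcal T(\mathcal P))$ becomes the algebra $\mathcal A$ with $J=\{0,1,2,\dots\}$ and $\dim\mathcal H_j=k$.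

**Part 3.** "If" is part 1 with $M$ equal to the supremum. For "only if", a product of at most $R$ exponentials of elements of norm at most $R$ has norm at most $e^{R^2}$, and its inverse is a product of the same kind. $\square$
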